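\title{Stable maximal emulators in dimension three without large cardinals}

\begin{abstract}
A set $S$ of $k$-tuples of rationals emulates a set $E$ of $k$-tuples if every pair of elements of $S$ has the order type of a pair of elements of $E$. The statement MES$[k]$ with stable$\uparrow$ says that every finite $E\subseteq(\mathbb{Q}\cap[0,k])^k$ has a maximal emulator in which membership is unchanged when an increasing block of positive integers at the end of a tuple, lying above the other entries, is replaced by another such block. For $k=3$ this follows from the existence of a subtle cardinal, and it was conjectured not to be provable in ZFC. We prove it in ZFC, by a recursion of length $\omega_1$ and Fodor's lemma; by absoluteness it is a theorem of ZF. In every dimension we obtain invariance under moving at most two distinct integer values, or all coordinates at once.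
\end{abstract}

\section{The problem and the results}\label{sec:intro}

For an integer $m\ge 1$ let $Q[0,m]$ be the set of rationals in $[0,m]$. Two $n$-tuples $x,y$, each with entries in some linear order, are \emph{order equivalent}, written $x\approx y$, if $x_i<x_j\leftrightarrow y_i<y_j$ for all $1\le i,j\le n$; then also $x_i=x_j\leftrightarrow y_i=y_j$. A pair $(x,y)$ of $k$-tuples is regarded as a $2k$-tuple.

Let $E\subseteq Q[0,k]^k$. A set $S\subseteq Q[0,k]^k$ is an \emph{emulator} of $E$ if every element of $S^2$ is order equivalent to an element of $E^2$. It is a \emph{maximal emulator} if it is not a proper subset of another emulator of $E$. So $E$ serves as a list of permitted patterns for two tuples, and an emulator is a set in which only permitted patterns occur. Maximal emulators exist for a cheap reason: list the countable set $Q[0,k]^k$ and accept each tuple whose addition keeps the set an emulator. The question is whether a maximal emulator can be chosen with a symmetry.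

\begin{definition}\label{def:stable}
A set $S\subseteq Q[0,k]^k$ is \emph{stable}$\uparrow$ if for every $0\le i\le k$, all $p_1,\dots,p_i\in Q[0,k]$, and any two sequences $n_{i+1}<\dots<n_k$ and $m_{i+1}<\dots<m_k$ of integers from $\{1,\dots,k\}$, all strictly greater than each of $p_1,\dots,p_i$,
\[
(p_1,\dots,p_i,n_{i+1},\dots,n_k)\in S\ \leftrightarrow\ (p_1,\dots,p_i,m_{i+1},\dots,m_k)\in S .
\]
\emph{MES$[k]$ with stable$\uparrow$} is the statement that every finite subset of $Q[0,k]^k$ has a maximal emulator that is stable$\uparrow$.
\end{definition}

The two tuples in Definition~\ref{def:stable} are order equivalent, so $E$ alone cannot tell them apart. A maximal emulator, however, is the outcome of infinitely many choices, and these may favor one of the two. Stability asks that the integers $1,\dots,k$ look alike in $S$ from the point of view of smaller parameters. The instances $i=k$ and $i=0$ say nothing (for $i=0$ both sequences are $1,\dots,k$), so for $k=1$ there is no condition, and for $k=2$ the condition is $(p,1)\in S\leftrightarrow(p,2)\in S$ for $p<1$.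

\begin{example}\label{ex:intervals}
Let $k=2$ and $E=\{(0,\tfrac12),(1,2)\}$. Read $(p,q)$ as the interval $[p,q]$. Emulators of $E$ are the families of pairwise disjoint nondegenerate intervals with endpoints in $Q[0,2]$. The family $\{(0,2)\}$ is maximal and not stable$\uparrow$, since it omits $(0,1)$. Every maximal family containing $(0,\tfrac32)$ is stable$\uparrow$: for $p<1$ the intervals $[p,1]$ and $[p,2]$ meet $[0,\tfrac32]$ and differ from it, so neither is in the family.
\end{example}

For $k=3$ a new kind of condition appears. Besides moving the last entry over two parameters, one must have, for every $p<1$, all or none of $(p,1,2)$, $(p,1,3)$, $(p,2,3)$ in $S$. Thus the points $1$ and $2$ must give the same answer to infinitely many questions ``is $(p,\,\cdot\,,3)$ in $S$?'', one for each $p$ below $1$. Agreement of this form is what the following large cardinal property provides. A cardinal $\kappa$ is \emph{subtle} if for every closed unbounded $C\subseteq\kappa$ and every sequence $(A_\alpha:\alpha<\kappa)$ with $A_\alpha\subseteq\alpha$ there are $\alpha<\beta$ in $C$ with $A_\alpha=A_\beta\cap\alpha$. According to \cite{TMI}, MES$[3]$ with stable$\uparrow$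 is provable in ZFC together with the existence of a subtle cardinal, and the author of \cite{TMI} states the belief that, more likely than not, it cannot be proved in ZFC. The problem is to decide this conjecture, assuming that the theories involved are consistent. We refute it.

\begin{theorem}[ZFC]\label{thm:A}
MES$[3]$ with stable$\uparrow$ holds.
\end{theorem}

The proof is an ordinary ZFC argument; it uses no large cardinals and no consistency assumption. Subtlety finds agreement in an \emph{arbitrary} sequence of sets. Here the sequence comes from an emulator that we build ourselves, and we build it along $\omega_1$ so that agreement is forced on a closed unbounded set of levels.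

The argument gives more. The number of distinguished integers need not equal the dimension, and the moved coordinates may stand in any positions and any order, with repetitions.

\begin{definition}\label{def:shift}
Let $k,m\ge1$ and $x,y\in Q[0,m]^k$. The pair $(x,y)$ is a \emph{shift pair} with \emph{moved set} $J\subseteq\{1,\dots,k\}$ if $x_i=y_i$ for $i\notin J$; $x_i,y_i\in\{1,\dots,m\}$ for $i\in J$; $(x_i)_{i\in J}\approx(y_i)_{i\in J}$; and all $x_i,y_i$ with $i\in J$ are strictly greater than all $x_l$ with $l\notin J$.
\end{definition}

For $E\subseteq\mathbb{Q}^k$, emulators $S\subseteq Q[0,m]^k$ of $E$ are defined as above, and maximality refers to subsets of $Q[0,m]^k$.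

\begin{theorem}[ZFC]\label{thm:B}
Let $k,m\ge1$ and let $E\subseteq\mathbb{Q}^k$ be any set. There is a maximal emulator $S\subseteq Q[0,m]^k$ of $E$ such that $x\in S\leftrightarrow y\in S$ for every shift pair $(x,y)$ whose moved set $J$ satisfies
\begin{enumerate}
\item[(i)] $\{x_i:i\in J\}$ has at most two elements, or
\item[(ii)] $J=\{1,\dots,k\}$.
\end{enumerate}
\end{theorem}

\begin{corollary}[ZFC]\label{cor:D}
For every $k$, every $E\subseteq Q[0,k]^k$ has a maximal emulator satisfying all instances of stable$\uparrow$ with $i\ge k-2$ or $i=0$.
\end{corollary}

\begin{proof}
Take $m=k$. The two tuples in an instance of Definition~\ref{def:stable} form a shift pair with $J=\{i+1,\dots,k\}$ and $k-i$ moved values. For $i\ge k-2$ case (i) applies, and for $i=0$ the two tuples coincide.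
\end{proof}

For $k=3$ the cases $i\ge1$ and $i=0$ exhaust Definition~\ref{def:stable}, so Theorem~\ref{thm:A} is a special case of Corollary~\ref{cor:D}.

\begin{corollary}[ZFC]\label{cor:C}
For every $m\ge1$ and every $E\subseteq\mathbb{Q}^3$ there is a maximal emulator $S\subseteq Q[0,m]^3$ of $E$ with $x\in S\leftrightarrow y\in S$ for all shift pairs $(x,y)$.
\end{corollary}

\begin{proof}
If $|J|\le2$ there are at most two moved values, and if $|J|=3$ then $J=\{1,2,3\}$.
\end{proof}

\begin{corollary}\label{cor:E}
MES$[3]$ with stable$\uparrow$ is a theorem of ZF, and so are Corollaries~\ref{cor:D} and~\ref{cor:C} for finite $E$.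
\end{corollary}

Sections~\ref{sec:types} and~\ref{sec:one} set up the method and settle the case of one moved value by a recursion with $m$ steps. Sections~\ref{sec:two} and~\ref{sec:club} treat two moved values, which is where $\omega_1$ enters. Theorem~\ref{thm:B} is proved in Section~\ref{sec:proof} and Corollary~\ref{cor:E} in Section~\ref{sec:zf}.

\section{Cliques, end-types and certificates}\label{sec:types}

Fix $k\ge1$ and $E\subseteq\mathbb{Q}^k$. If $E=\emptyset$, the only emulator is $\emptyset$ and Theorem~\ref{thm:B} is trivial, so let $E\neq\emptyset$.

\subsection*{Cliques}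
We shall build the emulator on another linear order and transfer it to $Q[0,m]$ at the end. For a linear order $P$ and $x,y\in P^k$ write $x\sim y$, and call $x$ and $y$ \emph{compatible}, if $(x,y)$ is order equivalent to an element of $E^2$. Call $x$ \emph{allowed} if $x\sim x$, and let $V(P)$ be the set of allowed tuples in $P^k$. Whether $x\sim y$ holds depends only on the order type of $(x,y)$; in particular, a strictly increasing map applied to all coordinates preserves $\sim$ and $\not\sim$. The relation is symmetric, because $(a,b)\in E^2$ implies $(b,a)\in E^2$. If $(x,y)\approx(a,b)\in E^2$, then $(x,x)\approx(a,a)$ and $(y,y)\approx(b,b)$, so compatible tuples are allowed. If $x,y$ are allowed and $x\not\sim y$, we say that $x$ \emph{kills} $y$.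

A \emph{clique} is a set $S$ with $x\sim y$ for all $x,y\in S$. Emulators $S\subseteq Q[0,m]^k$ are exactly the cliques in $V(Q[0,m])$, and maximal emulators are the maximal ones. Inside a countable set of allowed tuples every clique extends to a maximal clique, by listing the set and accepting each tuple compatible with everything accepted before.

\subsection*{End-types}
The two members of a shift pair share their small coordinates and the pattern of their large ones. We give this common part a name. Let $\infty_1<\dots<\infty_k$ be new symbols, placed above every linear order under consideration. An \emph{end-type over $P$ of rank $r\ge1$} is an allowed tuple $t$ with coordinates in $P\cup\{\infty_1,\dots,\infty_r\}$ in which each of $\infty_1,\dots,\infty_r$ occurs; its coordinates in $P$ are called \emph{finite}. For $a_1<\dots<a_r$ above the finite coordinates of $t$, let $t(a_1,\dots,a_r)$ be the tuple obtained by substituting $a_j$ for $\infty_j$; it is order equivalent to $t$, hence allowed. In rank $1$ we write $\infty$ for $\infty_1$. Invariance of $\sim$ gives two rules.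
\begin{enumerate}
\item[(R1)] If $y$ has no infinite coordinate and $a_1$ lies above all coordinates of $y$ and the finite coordinates of $t$, then $y\sim t\leftrightarrow y\sim t(a_1,\dots,a_r)$.
\item[(R2)] If $e,e'$ have rank $1$ and $a$ lies above their finite coordinates, then $e\sim e'\leftrightarrow e(a)\sim e'(a)$. (Both tuples use the same symbol $\infty$.)
\end{enumerate}

\begin{lemma}\label{lem:shift}
Let $(x,y)$ be a shift pair with moved set $J\ne\emptyset$. Let $a_1<\dots<a_r$ be the values $x_i$ $(i\in J)$ and $a'_1<\dots<a'_{r'}$ the values $y_i$ $(i\in J)$. Then $r=r'$, and either neither of $x,y$ is allowed, or $x=t(a_1,\dots,a_r)$ and $y=t(a'_1,\dots,a'_r)$ for one end-type $t$ of rank $r$ whose finite coordinates lie below $a_1$ and $a'_1$.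
\end{lemma}

\begin{proof}
Since $(x_i)_{i\in J}\approx(y_i)_{i\in J}$, we have $r=r'$ and $x_i=a_j\leftrightarrow y_i=a'_j$ for $i\in J$. Put $t_i=\infty_j$ if $i\in J$ and $x_i=a_j$, and $t_l=x_l=y_l$ for $l\notin J$. The moved values lie strictly above the unmoved ones, so $x\approx t\approx y$, and the three tuples are allowed together.
\end{proof}

So the task is to make membership of $t(a_1,\dots,a_r)$ in $S$ depend on $t$ alone. Let $S$ be a clique in $V(P)$. An end-type $t$ over $P$ is \emph{alive for $S$} if $y\sim t$ for all $y\in S$; otherwise it is \emph{dead}.

For rank $1$ the natural plan is to work upward. Choose a clique $S_1$ on $\mathbb{Q}\cap[0,1)$, choose rank-$1$ end-types $e$ alive for $S_1$, add the tuples $e(1)$, and extend to a clique $S_2$ on $\mathbb{Q}\cap[0,2)$. Now the tuples $e(2)$ must be added too, so each chosen $e$ has to be alive for $S_2$. This can fail even if $S_1$ is a maximal clique.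

\begin{example}\label{ex:nested}
Let $k=2$ and $E=\{(0,3),(1,2),(4,5)\}$. Allowed tuples are intervals $(p,q)$ with $p<q$, and two intervals are compatible if they are equal, disjoint, or one lies in the interior of the other. List the rationals in $(0,1)$, and cover each one not yet covered by a closed interval with rational endpoints in $(0,1)$ disjoint from the earlier intervals. Extend this family to a maximal clique $S_1$ on $\mathbb{Q}\cap[0,1)$. Each $q\in\mathbb{Q}\cap(0,1)$ lies in some $[u,v]$ of the family, and $(u,v)$ kills $(0,q)$ because $0<u\le q\le v$. Hence all members of $S_1$ have positive left endpoint, and $e=(0,\infty)$ is alive for $S_1$. But $e(1)=(0,1)$ kills $e(2)=(0,2)$.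
\end{example}

In this example the potential killers $(0,q)$ of $e$ are kept out only by members of $S_1$ that reach up to $q$, so the protection ends at the point $1$. We want an end-type to be alive only when a \emph{bounded} part of the clique already excludes all its killers.

\begin{definition}\label{def:cert}
Let $P$ be a nonempty linear order without greatest element, $S$ a clique in $V(P)$, and $t$ an end-type over $P$. A \emph{certificate for $t$ in $S$ over $P$} is a pair $(c,b)$ with $c\subseteq S$ and $b\in P$ such that all coordinates of elements of $c$ and all finite coordinates of $t$ are below $b$, and every $y\in V(P)$ compatible with all elements of $c$ satisfies $y\sim t$. The clique $S$ is \emph{decisive over $P$} if every end-type over $P$ that is alive for $S$ has a certificate in $S$ over $P$.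
\end{definition}

A certificate survives every extension of the order at the top, because a killer in the larger order could be pushed down into the room that $P$ has above $b$.

\begin{lemma}[Persistence]\label{lem:persist}
Let $P$ be a nonempty linear order without greatest element and an initial segment of a linear order $P'$.
\begin{enumerate}
\item[(a)] If $(c,b)$ is a certificate for $t$ over $P$, then every $y\in V(P')$ compatible with all elements of $c$ satisfies $y\sim t$.
\item[(b)] If $S$ is decisive over $P$ and $S'\supseteq S$ is a clique in $V(P')$, then every end-type over $P$ alive for $S$ is alive for $S'$.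
\item[(c)] Suppose $P'$ is the union of a chain of nonempty initial segments $P_\alpha$ without greatest element, $S_\alpha$ is decisive over $P_\alpha$, and $S_\alpha\subseteq S_{\alpha'}$ whenever $P_\alpha\subseteq P_{\alpha'}$. Then $S'=\bigcup_\alpha S_\alpha$ is decisive over $P'$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Since $P$ has no greatest element, it has infinitely many elements above $b$. Let $y'\in P^k$ be obtained from $y$ by keeping the coordinates below $b$, which lie in $P$, and replacing the coordinates $\ge b$ by elements of $P$ above $b$ with the same order pattern. Then $y'\approx y$, so $y'\in V(P)$. For $s\in c$ all coordinates of $s$ are below $b$, so $(y',s)\approx(y,s)$ and $y'\sim s$. By the definition of a certificate, $y'\sim t$. The replaced coordinates, before and after the replacement, lie above the finite coordinates of $t$ and below the infinite ones. So $(y',t)\approx(y,t)$ and $y\sim t$.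

(b) Let $t$ be alive for $S$, with certificate $(c,b)$. Every $y\in S'$ is compatible with all elements of $c\subseteq S'$, so $y\sim t$ by (a).

(c) An increasing union of cliques is a clique. Let $t$ over $P'$ be alive for $S'$. Its finitely many finite coordinates lie in some $P_\alpha$, and $t$ is alive for $S_\alpha\subseteq S'$. So $t$ has a certificate in $S_\alpha$ over $P_\alpha$, and by (a) this is a certificate in $S'$ over $P'$.
\end{proof}

Decisive cliques are obtained by killing every end-type that can still be killed when its turn comes.

\begin{lemma}[Extension]\label{lem:extend}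
Let $P$ be a nonempty countable linear order without greatest element, and let $T$ be a clique in $V(P)$ such that some element of $P$ lies above all coordinates of elements of $T$. Then some clique $S$ with $T\subseteq S\subseteq V(P)$ is decisive over $P$.
\end{lemma}

\begin{proof}
List the end-types over $P$ as $t_0,t_1,\dots$, with repetitions if necessary. (There is at least one: replace all coordinates of an element of $E$ by infinite symbols.) Put $c_0=T$. If some $y\in V(P)$ is compatible with all elements of $c_n$ and $y\not\sim t_n$, let $c_{n+1}=c_n\cup\{y\}$ for one such $y$; otherwise let $c_{n+1}=c_n$. Each $c_n$ is a clique, so $S=\bigcup_nc_n$ is a clique. If $t_n$ is alive for $S$, the second case occurred at step $n$. As $c_n\setminus T$ is finite and $P$ has no greatest element, some $b\in P$ lies above all coordinates of elements of $c_n$ and all finite coordinates of $t_n$. Then $(c_n,b)$ is a certificate for $t_n$.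
\end{proof}

The bound on $T$ cannot be omitted. The clique $S_1$ of Example~\ref{ex:nested} is maximal, so it is its own only extension, and it is not decisive, since otherwise Lemma~\ref{lem:persist}(b) would keep $(0,\infty)$ alive for $S_1\cup\{(0,1)\}$.

\section{Towers and one moved value}\label{sec:one}

We now carry out the upward plan, in a form that serves both for $m$ steps and for $\omega_1$ steps. A \emph{frame of length $\theta$}, where $2\le\theta\le\omega_1$, is a linear order $D$ with a strictly increasing sequence $(d_\beta)_{1\le\beta<\theta}$ in $D$ such that each $D_\beta=\{x\in D:x<d_\beta\}$ is nonempty, countable and without greatest element.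

\begin{definition}\label{def:tower}
A \emph{tower} on a frame is a sequence $(S_\beta,A_\beta)_{1\le\beta<\theta}$ such that, for $1\le\alpha<\beta<\theta$ where two indices occur:
\begin{enumerate}
\item[(T1)] $S_\beta$ is a clique decisive over $D_\beta$, and $S_\alpha\subseteq S_\beta$;
\item[(T2)] $A_\beta$ is a maximal clique in the set $\mathrm{Al}_\beta$ of rank-$1$ end-types over $D_\beta$ alive for $S_\beta$, and $A_\alpha\subseteq A_\beta$;
\item[(T3)] $L_\alpha\subseteq S_\beta$, where $L_\alpha=\{e(d_\alpha):e\in A_\alpha\}$.
\end{enumerate}
We put $A=\bigcup_{1\le\beta<\theta}A_\beta$.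
\end{definition}

The set $A$ is the list of rank-$1$ end-types that we promise to realize at every distinguished point, and $L_\beta$ keeps the promise at $d_\beta$. Two facts make it possible to continue a tower whose levels below $\beta$, and $S_\beta$, have been built.
\begin{enumerate}
\item[(G1)] \emph{$\bigcup_{\alpha<\beta}A_\alpha$ is a clique contained in $\mathrm{Al}_\beta$.} Indeed $\mathrm{Al}_\alpha\subseteq\mathrm{Al}_\beta$ by (T1) and Lemma~\ref{lem:persist}(b). So $A_\beta$ can be chosen as in (T2).
\item[(G2)] \emph{$S_\beta\cup L_\beta$ is a clique.} Elements of $L_\beta$ are compatible with each other by (R2), and with $S_\beta$ by (R1) because $A_\beta\subseteq\mathrm{Al}_\beta$.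
\end{enumerate}

\begin{lemma}\label{lem:tower}
Let $(S_\beta,A_\beta)_{1\le\beta<\theta}$ be a tower, $1\le\beta<\theta$, and $e$ a rank-$1$ end-type over $D_\beta$.
\begin{enumerate}
\item[(a)] $e\in A$ if and only if $e\in A_\beta$.
\item[(b)] Let $\beta\le\mu<\theta$ and let $S^*$ be any clique containing $S_\mu\cup L_\mu$. Then $e(d_\beta)\in S^*$ if and only if $e\in A$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $e\in A_\alpha$. If $\alpha\le\beta$, then $e\in A_\beta$ by (T2). If $\alpha>\beta$, then $e$ is alive for $S_\alpha\supseteq S_\beta$, so $e\in\mathrm{Al}_\beta$, and $e$ is compatible with all elements of $A_\beta\subseteq A_\alpha$. Maximality of $A_\beta$ gives $e\in A_\beta$.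

(b) By (T1) and (T3), $S_\beta\cup L_\beta\subseteq S^*$. If $e\in A$, then $e\in A_\beta$ and $e(d_\beta)\in L_\beta\subseteq S^*$. Let $e\notin A$. If $e$ is dead for $S_\beta$, some $y\in S_\beta$ kills $e$, and $y$ kills $e(d_\beta)$ by (R1). If $e$ is alive for $S_\beta$, then by maximality some $e'\in A_\beta$ kills $e$, and $e'(d_\beta)\in L_\beta$ kills $e(d_\beta)$ by (R2). In both cases an element of $S^*$ kills $e(d_\beta)$, so $e(d_\beta)\notin S^*$.
\end{proof}

The right side in (b) does not mention $\beta$. This already gives the case of one moved value, and with it MES$[2]$ with stable$\uparrow$.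

\begin{proposition}\label{prop:one}
For all $k,m\ge1$ and $E\subseteq\mathbb{Q}^k$ there is a maximal emulator $S\subseteq Q[0,m]^k$ of $E$ with $x\in S\leftrightarrow y\in S$ for all shift pairs with exactly one moved value.
\end{proposition}

\begin{proof}
Take the frame $D=Q[0,m]$, $d_i=i$ for $1\le i\le m$. Get $S_1$ from Lemma~\ref{lem:extend} with $T=\emptyset$. Given $S_i$, choose $A_i$ by (G1). If $i<m$, the clique $S_i\cup L_i$ is bounded by $i+\frac12\in D_{i+1}$, and Lemma~\ref{lem:extend} extends it to $S_{i+1}$. This is a tower. Let $S$ be a maximal clique in $V(D)$ containing $S_m\cup L_m$. By Lemma~\ref{lem:shift}, a shift pair of allowed tuples with one moved value has the form $e(a),e(a')$ with $e$ over both $D_a$ and $D_{a'}$, and by Lemma~\ref{lem:tower}(b) each of the two is in $S$ if and only if $e\in A$.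
\end{proof}

\begin{example}\label{ex:run}
Let $k=2$. For the disjoint intervals of Example~\ref{ex:intervals}, the rank-$1$ end-types are the $(p,\infty)$. In the proof of Lemma~\ref{lem:extend}, a short interval above $p$ and above the bounded set $c_n$ is compatible with $c_n$ and kills $(p,\infty)$. So $A=\emptyset$, and $S$ contains no interval whose right endpoint is a positive integer. For $E=\{(0,1),(0,2)\}$ the allowed tuples are the $(p,q)$ with $p<q$, and compatibility means equal first coordinates. The first step of the construction of $S_1$ adds some $y=(p_0,q_0)$ with $q_0<1$. From then on only $(p_0,\infty)$ is alive, with certificate $(\{y\},b)$ for any $b\in(q_0,1)$. So $A=\{(p_0,\infty)\}$ and $S=\{(p_0,q):p_0<q\le m\}$.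
\end{example}

\section{Two moved values: a tower of length $\omega_1$}\label{sec:two}

\subsection*{Reduction to a coherence problem}
In a tower let $F_\gamma$ be the countable set of rank-$2$ end-types over $D_\gamma$. For $f\in F_\gamma$ and $\gamma+1<\theta$, the tuple $f(d_\gamma,\infty)$ is a rank-$1$ end-type over $D_{\gamma+1}$. Put
\[
W_\gamma=\{f\in F_\gamma: f(d_\gamma,\infty)\in A_{\gamma+1}\}.
\]

\begin{lemma}\label{lem:two}
Let $1\le\gamma<\beta\le\mu<\theta$, let $S^*$ be a clique containing $S_\mu\cup L_\mu$, and let $f\in F_\gamma$. Then $f(d_\gamma,d_\beta)\in S^*$ if and only if $f\in W_\gamma$.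
\end{lemma}

\begin{proof}
The end-type $e=f(d_\gamma,\infty)$ is over $D_{\gamma+1}\subseteq D_\beta$, and $e(d_\beta)=f(d_\gamma,d_\beta)$. By Lemma~\ref{lem:tower}, $e(d_\beta)\in S^*\leftrightarrow e\in A\leftrightarrow e\in A_{\gamma+1}$.
\end{proof}

So the larger moved value is free in any tower. To free the smaller one we need $m$ levels such that $W_\gamma=W_{\gamma'}\cap F_\gamma$ for any two of them, $\gamma<\gamma'$. This has the shape of the conclusion in the definition of a subtle cardinal. The cardinal $\omega_1$ is not subtle (take $C=[\omega,\omega_1)$ and pairwise distinct sets $A_\alpha\subseteq\omega$ for $\alpha\in C$), and an arbitrary tower of length $\omega_1$ can fail in the same way.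

\begin{example}\label{ex:orient}
Let $k=3$ and let $E$ consist of the $(p,a,b)\in\mathbb{Z}^3$ with $p<\min(a,b)$ and $a\neq b$ such that $a<b$ exactly when $p+a+b$ is even. Allowed tuples are the $(p,a,b)$ with $p<\min(a,b)$ and $a\ne b$. The only killer of $(p,a,b)$ is $(p,b,a)$: for two allowed triples with different underlying sets, any order pattern can be realized by integers of any prescribed parities, and the parities of the two sums can be prescribed independently. On a frame of length $\omega_1$, no tuple in $V(D_\beta)$ kills an end-type, so every clique is decisive with $c=\emptyset$. The set $A_\beta$ is any choice of one of $(p,a,\infty)$, $(p,\infty,a)$ for each $p<a$ in $D_\beta$, and $S_\beta=\bigcup_{\alpha<\beta}L_\alpha$ completes a tower. Take pairwise distinct sets $X_\gamma\subseteq D_1$ and choose $(p,d_\gamma,\infty)$ for $p\in D_1$ exactly when $p\in X_\gamma$. Then $W_\gamma\cap F_1\neq W_{\gamma'}\cap F_1$ for all $\gamma\neq\gamma'$.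
\end{example}

By maximality of $A_{\gamma+1}$, an $f\in F_\gamma$ stays out of $W_\gamma$ because $f(d_\gamma,\infty)$ is dead for $S_{\gamma+1}$ or is killed by an element of $A_{\gamma+1}$. We organize the second possibility by a fixed \emph{priority order} on rank-$2$ end-types, used at all levels. Then only $A_\gamma$ and the end-types of higher priority can obstruct $f$; in Example~\ref{ex:orient} this rule alone makes the same choice at every level. The first possibility is the serious one, since $S_{\gamma+1}$ is produced by Lemma~\ref{lem:extend} separately at each level, over a set of parameters that grows with $\gamma$. Our remedy is to \emph{copy} the tuples chosen between $d_\alpha$ and $d_{\alpha+1}$ to every later level where they fit, so that a killer tends to reappear. The frame must have room for these copies.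

\subsection*{The frame}
Let $D$ be the set of triples $(\beta,\eta,q)$ with $\eta\le\beta<\omega_1$ and $q\in\mathbb{Q}\cap[0,1)$, ordered lexicographically. Let $B_\beta$ be the \emph{block} of triples with first entry $\beta$, and $d_\beta=(\beta,0,0)=\min B_\beta$. Then $D_\beta=\bigcup_{\alpha<\beta}B_\alpha$, $D_{\beta+1}=D_\beta\cup B_\beta$, and $D_\lambda=\bigcup_{\alpha<\lambda}D_\alpha$ for limit $\lambda$. Above $x=(\beta,\eta,q)$ lie the points $(\beta,\eta,q')$ with $q<q'<1$, and for every $x'>x$ some of them are below $x'$. So $D$ is dense with least element $d_0$, and for $1\le\beta<\omega_1$ the set $D_\beta$ is nonempty, countable and without greatest element. Thus $D$ with $(d_\beta)_{1\le\beta<\omega_1}$ is a frame.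

For $\alpha<\beta$ let $\sigma_{\alpha\beta}\colon D_{\alpha+1}\to D_{\beta+1}$ be the identity on $D_\alpha$ and send $(\alpha,\eta,q)$ to $(\beta,\eta,q)$; it acts on tuples coordinatewise and fixes the infinite symbols. This map is strictly increasing, sends $d_\alpha$ to $d_\beta$, and satisfies $\sigma_{\alpha'\beta}\circ\sigma_{\alpha\alpha'}=\sigma_{\alpha\beta}$ for $\alpha<\alpha'<\beta$. Its values lie below $(\beta,\beta,0)$, because $\eta\le\alpha<\beta$. This is the purpose of the middle entry $\eta$: the copies of all earlier blocks fit under one bound inside $B_\beta$, as Lemma~\ref{lem:extend} requires (Figure~\ref{fig:blocks}).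

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw (0,0) -- (5.6,0);
\draw[dotted] (5.6,0) -- (6.6,0);
\draw (6.6,0) -- (12,0);
\draw[line width=2.5pt] (3,0) -- (5,0);
\draw[line width=2.5pt] (7.2,0) -- (9.2,0);
\draw (0,0.15) -- (0,-0.15) node[below] {$d_0$};
\draw (3,0.15) -- (3,-0.15) node[below] {$d_\alpha$};
\draw (5,0.15) -- (5,-0.15) node[below] {$d_{\alpha+1}$};
\draw (7.2,0.15) -- (7.2,-0.15) node[below] {$d_\beta$};
\draw (10,0.15) -- (10,-0.15) node[below] {$(\beta,\beta,0)$};
\draw (11.5,0.15) -- (11.5,-0.15) node[below] {$d_{\beta+1}$};
\node[above] at (1.5,0.1) {$D_\alpha$ (fixed)};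
\draw[->] (4,0.25) to[bend left=25] node[above] {$\sigma_{\alpha\beta}$} (8.2,0.25);
\end{tikzpicture}
\caption{For $\alpha<\beta$, the map $\sigma_{\alpha\beta}$ fixes all points below $d_\alpha$ and carries the block $B_\alpha=[d_\alpha,d_{\alpha+1})$ onto an initial segment of the block $B_\beta=[d_\beta,d_{\beta+1})$. For every $\alpha<\beta$ the image lies below the point $(\beta,\beta,0)$ of $B_\beta$.}
\label{fig:blocks}
\end{figure}

Let $F=\bigcup_{1\le\gamma<\omega_1}F_\gamma$. It has at most $\aleph_1$ elements, so it injects into $\omega_1$; pulling back the order of $\omega_1$ gives a well-order $\prec$ of $F$ in which each element has only countably many predecessors. For $1\le\beta<\omega_1$ define the set of \emph{admissible copies}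
\[
K_\beta=\{\sigma_{\alpha\beta}(z): 1\le\alpha<\beta,\ z\in S_{\alpha+1},\ \sigma_{\alpha\beta}(z)\sim u\text{ for all }u\in L_\beta\}.
\]

\begin{proposition}\label{prop:construction}
There is a tower $(S_\beta,A_\beta)_{1\le\beta<\omega_1}$ on this frame such that for all $1\le\gamma<\omega_1$:
\begin{enumerate}
\item[(T4)] for $f\in F_\gamma$, we have $f\in W_\gamma$ if and only if
\begin{enumerate}
\item[(1)] $f(d_\gamma,\infty)$ is alive for $S_{\gamma+1}$,
\item[(2)] $f(d_\gamma,\infty)\sim e$ for all $e\in A_\gamma$, and
\item[(3)] $f(d_\gamma,\infty)\sim f'(d_\gamma,\infty)$ for all $f'\in W_\gamma$ with $f'\prec f$;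
\end{enumerate}
\item[(T5)] $K_\gamma\subseteq S_{\gamma+1}$.
\end{enumerate}
\end{proposition}

\begin{proof}
We use recursion. Let $S_1$ be given by Lemma~\ref{lem:extend} with $T=\emptyset$. For limit $\lambda$ let $S_\lambda=\bigcup_{1\le\alpha<\lambda}S_\alpha$, which is decisive over $D_\lambda$ by Lemma~\ref{lem:persist}(c). Now suppose that $S_\alpha$ for $\alpha\le\beta$ and $A_\alpha$ for $\alpha<\beta$ are defined and satisfy (T1)--(T5) as far as these apply. We define $A_\beta$ and $S_{\beta+1}$.

\emph{The set $A_\beta$.} If $\beta=1$ or $\beta$ is a limit, choose $A_\beta$ by (G1). If $\beta=\gamma+1$ with $\gamma\ge1$, go through $F_\gamma$ in the order $\prec$ and \emph{accept} $f$ if $f(d_\gamma,\infty)$ is alive for $S_{\gamma+1}$, compatible with all elements of $A_\gamma$, and compatible with $f'(d_\gamma,\infty)$ for all $f'\prec f$ already accepted. By (G1), $A_\gamma$ together with the $f(d_\gamma,\infty)$ for accepted $f$ is a clique in $\mathrm{Al}_{\gamma+1}$; let $A_{\gamma+1}$ be a maximal clique in $\mathrm{Al}_{\gamma+1}$ containing it. If $f$ was rejected, then $f(d_\gamma,\infty)$ is not in $\mathrm{Al}_{\gamma+1}$ or is killed by an element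 of $A_{\gamma+1}$, so $f\notin W_\gamma$. Hence $W_\gamma$ is the set of accepted $f$, which is (T4).

\emph{The set $S_{\beta+1}$.} Let $T_\beta=S_\beta\cup L_\beta\cup K_\beta\subseteq D_{\beta+1}^k$. All coordinates of its elements are below $(\beta,\beta,0)$; for $L_\beta$ this uses $\beta\ge1$. Once $T_\beta$ is known to be a clique, Lemma~\ref{lem:extend} gives $S_{\beta+1}\supseteq T_\beta$ decisive over $D_{\beta+1}$, and (T1), (T3), (T5) continue to hold. By (G2), $S_\beta\cup L_\beta$ is a clique, and $K_\beta$ is compatible with $L_\beta$ by definition. Two cases remain.

\emph{$K_\beta$ and $S_\beta$.} Let $w=\sigma_{\alpha\beta}(z)$ with $z\in S_{\alpha+1}$, and let $y\in S_\beta$. If $z\in D_\alpha^k$, then $w=z\in S_{\alpha+1}\subseteq S_\beta$ and $y\sim w$. Otherwise $z=t(a_1,\dots,a_r)$, where $a_1<\dots<a_r$ are the coordinates of $z$ in $B_\alpha$ and $t$ is an end-type over $D_\alpha$. Since $z$ is compatible with all elements of $S_\alpha\subseteq S_{\alpha+1}$, rule (R1) shows that $t$ is alive for $S_\alpha$. By Lemma~\ref{lem:persist}(b), $t$ is alive for $S_\beta$, so $y\sim t$. Now $w=t(\sigma_{\alpha\beta}(a_1),\dots,\sigma_{\alpha\beta}(a_r))$,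 and the substituted points lie in $B_\beta$, above $D_\beta$. So $y\sim w$ by (R1).

\emph{$K_\beta$ and $K_\beta$.} Let $w=\sigma_{\alpha\beta}(z)$ and $w'=\sigma_{\alpha'\beta}(z')$ be in $K_\beta$, with $z\in S_{\alpha+1}$, $z'\in S_{\alpha'+1}$ and $\alpha\le\alpha'<\beta$. If $\alpha=\alpha'$, then $z\sim z'$, and applying $\sigma_{\alpha\beta}$ gives $w\sim w'$. Let $\alpha<\alpha'$ and $u=\sigma_{\alpha\alpha'}(z)$, so that $\sigma_{\alpha'\beta}(u)=w$. We show that the copy $u$ was admissible at the intermediate level $\alpha'$. Let $e\in A_{\alpha'}$. Then $e\in A_\beta$, so $w\sim e(d_\beta)$. The map $\sigma_{\alpha'\beta}$ fixes the finite coordinates of $e$, so it sends $(u,e(d_{\alpha'}))$ to $(w,e(d_\beta))$, and therefore $u\sim e(d_{\alpha'})$. Thus $u\in K_{\alpha'}\subseteq S_{\alpha'+1}$ by (T5) at level $\alpha'$. Since $z'\in S_{\alpha'+1}$ as well, $u\sim z'$, and applying $\sigma_{\alpha'\beta}$ gives $w\sim w'$.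
\end{proof}

So a copy can be refused for one reason only, a conflict with $L_\beta$: conflicts with the past are excluded by certificates, and conflicts among copies are excluded by the recursion. Fix a tower as in Proposition~\ref{prop:construction} for the rest of the proof.

\section{Stabilization on a club}\label{sec:club}

We recall the standard facts that we use. A set $C\subseteq\omega_1$ is a \emph{club} if it is unbounded in $\omega_1$ and contains the supremum of every increasing $\omega$-sequence of its elements; final segments and the set of (nonzero) limit ordinals are clubs. A set is \emph{stationary} if it meets every club; stationary sets are unbounded.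
\begin{enumerate}
\item[(F1)] The intersection of countably many clubs is a club. Hence the intersection of a stationary set with a club is stationary, and if a stationary set is the union of countably many sets, one of them is stationary.
\item[(F2)] If $C^\alpha$ is a club for each $\alpha<\omega_1$, then the diagonal intersection $\{\gamma:\gamma\in C^\alpha\text{ for all }\alpha<\gamma\}$ is a club.
\item[(F3)] (Fodor's lemma.) If $O$ is stationary and $\rho(\gamma)<\gamma$ for all $\gamma\in O$, then $\rho$ is constant on a stationary subset of $O$.
\end{enumerate}

We show that for each $f$ the three conditions in (T4) have constant truth values on a club. Condition (1) is the heart of the matter. If $f(d_\gamma,\infty)$ is killed at stationarily many levels, then by Fodor's lemma one pattern of killer occurs at unboundedly many levels. A copy of such a killer is never refused, because a conflict with some $L_\beta$ would be repeated at a higher level where a killer of the same pattern belongs to the clique.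

\begin{lemma}\label{lem:dichotomy}
For $f\in F$ let $O_f$ be the set of $\gamma\ge1$ such that $f\in F_\gamma$ and $f(d_\gamma,\infty)$ is dead for $S_{\gamma+1}$. If $O_f$ is stationary, then it contains a final segment of $\omega_1$.
\end{lemma}

\begin{proof}
By (F1) the limit ordinals in $O_f$ form a stationary set. For each such $\gamma$ choose $y_\gamma\in S_{\gamma+1}$ with $y_\gamma\not\sim f(d_\gamma,\infty)$. Let $I_\gamma$ be the set of positions $i$ with $(y_\gamma)_i\in D_\gamma$; the other coordinates of $y_\gamma$ lie in $B_\gamma$. Since $\gamma$ is a limit, the finitely many coordinates in positions $I_\gamma$ lie in $D_{\rho(\gamma)}$ for some $\rho(\gamma)<\gamma$. By (F3), $\rho$ has a constant value $\rho_0$ on a stationary set. For $\gamma$ in this set consider the \emph{pattern} of $y_\gamma$: the set $I_\gamma$, the values $(y_\gamma)_i\in D_{\rho_0}$ for $i\in I_\gamma$, and the order type of the tuple $(d_\gamma,((y_\gamma)_i)_{i\notin I_\gamma})$. As $D_{\rho_0}$ is countable, there are countably many patterns, and by (F1) the pattern is constant on a stationary set $O'\subseteq O_f$. Let $I$ be the common value of $I_\gamma$.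

Fix $\alpha\in O'$, and for $\beta>\alpha$ put $w_\beta=\sigma_{\alpha\beta}(y_\alpha)$. We claim that $w_\beta\in K_\beta$. Let $e\in A_\beta$, and choose $\gamma\in O'$ with $\gamma>\beta$. Compare $(w_\beta,e(d_\beta))$ with $(y_\gamma,e(d_\gamma))$. In the positions $i\in I$ the tuples $w_\beta$, $y_\alpha$, $y_\gamma$ agree, with values in $D_\alpha\subseteq D_\beta$. The finite coordinates of $e$ lie in $D_\beta$ and are the same on both sides. All remaining coordinates lie above $D_\beta$: on the left they are $d_\beta$ and the $(w_\beta)_i\in B_\beta$ with $i\notin I$, and on the right they are $d_\gamma$ and the $(y_\gamma)_i\in B_\gamma$ with $i\notin I$. Both $(d_\beta,((w_\beta)_i)_{i\notin I})$ and $(d_\gamma,((y_\gamma)_i)_{i\notin I})$ are order equivalent to $(d_\alpha,((y_\alpha)_i)_{i\notin I})$, the first through $\sigma_{\alpha\beta}$ and the second because the patterns agree. Hence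
\[
(w_\beta,e(d_\beta))\approx(y_\gamma,e(d_\gamma)).
\]
Now $e\in A_\beta\subseteq A_\gamma$, so $e(d_\gamma)\in L_\gamma\subseteq S_{\gamma+1}$, and $y_\gamma\in S_{\gamma+1}$. Therefore $y_\gamma\sim e(d_\gamma)$ and $w_\beta\sim e(d_\beta)$. As $e\in A_\beta$ was arbitrary and $y_\alpha\in S_{\alpha+1}$, the claim follows.

By (T5), $w_\beta\in S_{\beta+1}$. Since $f\in F_\alpha$, the map $\sigma_{\alpha\beta}$ sends $(y_\alpha,f(d_\alpha,\infty))$ to $(w_\beta,f(d_\beta,\infty))$, so $w_\beta\not\sim f(d_\beta,\infty)$. Thus $\beta\in O_f$ for every $\beta>\alpha$.
\end{proof}

\begin{lemma}\label{lem:Cf}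
For each $f\in F$ there is a club $C_f$ of ordinals $\gamma\ge1$ with $f\in F_\gamma$ such that either $f\in W_\gamma$ for all $\gamma\in C_f$ or $f\notin W_\gamma$ for all $\gamma\in C_f$.
\end{lemma}

\begin{proof}
We use induction along $\prec$. The $\gamma\ge1$ with $f\in F_\gamma$ form a final segment; let $C'$ be its intersection with the clubs $C_{f'}$ for $f'\prec f$. This is a club by (F1), because $f$ has only countably many predecessors. For $\gamma\in C'$ all $f'\prec f$ lie in $F_\gamma$, and the set $P=\{f'\in W_\gamma:f'\prec f\}$ does not depend on $\gamma$. Consider the conditions of (T4) for $\gamma\in C'$.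

Condition (3) does not depend on $\gamma$, since for $f'\in P$ the order type of $(f(d_\gamma,\infty),f'(d_\gamma,\infty))$ is the same for all $\gamma$ with $f,f'\in F_\gamma$.

Suppose (2) fails at $\gamma_0\in C'$, witnessed by $e\in A_{\gamma_0}$. For $\gamma>\gamma_0$ we have $e\in A_\gamma$, and $(f(d_\gamma,\infty),e)\approx(f(d_{\gamma_0},\infty),e)$ because the finite coordinates of $e$ and $f$ lie in $D_{\gamma_0}$. So (2) fails at $\gamma$. Hence the truth value of (2) is constant on a final segment of $C'$.

If $O_f$ is not stationary, (1) holds on the intersection of $C'$ with a club disjoint from $O_f$. If $O_f$ is stationary, (1) fails on a final segment, by Lemma~\ref{lem:dichotomy}.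

The intersection of $C'$ with these clubs is the required $C_f$.
\end{proof}

Let $W$ be the set of $f\in F$ such that $f\in W_\gamma$ for all $\gamma\in C_f$. There may be $\aleph_1$ many clubs $C_f$, but a level $\gamma$ has to respect only those with $f\in F_\gamma$, which is what a diagonal intersection achieves.

\begin{proposition}\label{prop:cohere}
There is a club $C$ of limit ordinals such that $W_\gamma=W\cap F_\gamma$ for all $\gamma\in C$.
\end{proposition}

\begin{proof}
For $1\le\alpha<\omega_1$ let $C^\alpha$ be the set of ordinals in $\omega_1$ that belong to $C_f$ for all $f\in F_\alpha$; it is a club by (F1). Put $C^0=\omega_1$. Let $C$ be the set of limit ordinals in the diagonal intersection of the $C^\alpha$, a club by (F2) and (F1). Let $\gamma\in C$ and $f\in F_\gamma$. Since $\gamma$ is a limit, $f\in F_\alpha$ for some $1\le\alpha<\gamma$, so $\gamma\in C^\alpha\subseteq C_f$. By Lemma~\ref{lem:Cf}, $f\in W_\gamma\leftrightarrow f\in W$.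
\end{proof}

\section{Proof of Theorem~\ref{thm:B}}\label{sec:proof}

Any $m$ levels from $C$ would give case (i). For case (ii) there are no parameters, so only finitely many end-types are involved, and we thin out $C$ by Ramsey's theorem: if the $n$-element subsets of an infinite set are colored with finitely many colors, then some infinite subset has all its $n$-element subsets of one color.

For $2\le r\le k$ let $G_r$ be the finite set of rank-$r$ end-types without finite coordinates. Give an $(r-1)$-element subset $\beta_1<\dots<\beta_{r-1}$ of $C$ the color
\[
\{g\in G_r: g(d_{\beta_1},\dots,d_{\beta_{r-1}},\infty)\in A\}.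
\]
Applying Ramsey's theorem successively for $r=2,\dots,k$, we get an infinite set $H\subseteq C$ on which each of these colorings is constant. Choose $\gamma_1<\dots<\gamma_m$ in $H$ and write $\delta_a=d_{\gamma_a}$. Let $M=D_{\gamma_m}\cup\{\delta_m\}$, and let $S^*$ be a maximal clique in the countable set $V(M)$ containing the clique $S_{\gamma_m}\cup L_{\gamma_m}$.

Put $\delta_0=d_0$; then $\delta_0<\delta_1$ since $\gamma_1>0$. As $D$ is dense, each open interval $(\delta_{a-1},\delta_a)$ is a nonempty countable dense linear order without endpoints. By Cantor's theorem any two such orders are isomorphic, so $(\delta_{a-1},\delta_a)$ is isomorphic to $\mathbb{Q}\cap(a-1,a)$. Gluing these isomorphisms gives an isomorphism $M\to Q[0,m]$ with $\delta_a\mapsto a$ for $0\le a\le m$. The image $S$ of $S^*$ is a maximal clique in $V(Q[0,m])$, that is, a maximal emulator of $E$.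

Let $(x,y)$ be a shift pair with moved set $J$ satisfying (i) or (ii). If $J=\emptyset$, then $x=y$. If neither tuple is allowed, neither is in $S$. Otherwise, by Lemma~\ref{lem:shift}, the preimages of $x$ and $y$ in $M^k$ are
\[
t(\delta_{a_1},\dots,\delta_{a_r})\quad\text{and}\quad t(\delta_{a'_1},\dots,\delta_{a'_r}),
\]
where $t$ has rank $r$ and its finite coordinates lie below $\delta_{a_1}$ and $\delta_{a'_1}$, so that $t$ is an end-type over both $D_{\gamma_{a_1}}$ and $D_{\gamma_{a'_1}}$. We apply Lemmas~\ref{lem:tower} and~\ref{lem:two} with $\mu=\gamma_m$.

\emph{Case $r=1$.} By Lemma~\ref{lem:tower}(b), each tuple is in $S^*$ if and only if $t\in A$.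

\emph{Case $r=2$.} By Lemma~\ref{lem:two} and Proposition~\ref{prop:cohere}, $t(\delta_{a_1},\delta_{a_2})\in S^*\leftrightarrow t\in W_{\gamma_{a_1}}\leftrightarrow t\in W$, and the same holds with primes.

\emph{Case $J=\{1,\dots,k\}$ and $r\ge2$.} Here $t\in G_r$. The tuple $e=t(\delta_{a_1},\dots,\delta_{a_{r-1}},\infty)$ is a rank-$1$ end-type over $D_{\gamma_{a_r}}$, so by Lemma~\ref{lem:tower}(b) the first tuple is in $S^*$ if and only if $e\in A$, that is, if and only if $t$ belongs to the color of $\{\gamma_{a_1},\dots,\gamma_{a_{r-1}}\}$. The same holds with primes, and the two colors are equal by the choice of $H$.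

In each case $x\in S\leftrightarrow y\in S$. This proves Theorem~\ref{thm:B}, and with it Corollaries~\ref{cor:D} and~\ref{cor:C} and Theorem~\ref{thm:A}. \qed

\section{Removing choice, and the limits of the method}\label{sec:zf}

The recursion of length $\omega_1$ and the facts (F1)--(F3) were obtained in ZFC. The statements proved, however, concern only sets of rational tuples, and choice can be eliminated through the constructible universe $L$. Recall that in ZF the class $L$ is transitive, contains all hereditarily finite sets, and satisfies each axiom of ZFC; so ZF proves that each theorem of ZFC holds in $L$.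

\begin{proof}[Proof of Corollary~\ref{cor:E}]
Argue in ZF, with rationals coded by natural numbers. Let $E$ be finite. Then $E\in L$, and the statement in question, being a theorem of ZFC, holds in $L$. So there is $S\in L$ that is, in the sense of $L$, a maximal emulator of $E$ with the stated invariance. Subsets of emulators are emulators, so an emulator $S$ is maximal exactly when $S\cup\{z\}$ fails to be an emulator for each tuple $z\notin S$ in the relevant cube. Hence the whole property of $S$ is expressed by a formula whose quantifiers range only over natural numbers and tuples of rationals, with $S$ and $E$ as parameters. These ranges are the same in $L$ and in the universe, so $S$ has the property in the universe.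
\end{proof}

\begin{remark}
The requirement that the moved integers be \emph{strictly} greater than the parameters entered through Lemma~\ref{lem:shift}, and it cannot be dropped. Let $k=3$ and $E=\{(0,0,0),(1,1,1)\}$. The allowed tuples are the constant ones, and any two of them are compatible, so the only maximal emulator is the diagonal $\{(q,q,q):q\in Q[0,3]\}$. It contains $(1,1,1)$ but not $(1,1,2)$.
\end{remark}

\begin{remark}
We make no claim about invariance, for $k\ge4$, under moving three or more distinct integer values in the presence of parameters. To see where the argument stops, let $h$ be a rank-$3$ end-type over $D_{\gamma_1}$ and $a<b<c$. By Lemma~\ref{lem:two} and Proposition~\ref{prop:cohere}, $h(\delta_a,\delta_b,\delta_c)\in S^*$ if and only if $h(\delta_a,\infty_1,\infty_2)\in W$. This is independent of $b$ and $c$, but (T1)--(T5) were not used to compare different values of $a$.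
\end{remark}

\begin{thebibliography}{1}

\bibitem{TMI}
\emph{Tangible Mathematical Incompleteness of ZFC},
\texttt{https://\allowbreak cpb-us-w2.\allowbreak wpmucdn.com/\allowbreak u.osu.edu/\allowbreak dist/\allowbreak 1/\allowbreak 1952/\allowbreak files/\allowbreak 2014/\allowbreak 01/\allowbreak EveryMath071418c-zp65bc.pdf}

\end{thebibliography}
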